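# Independent sets of uniform partitions: the independence number of $QI(g^2,g)$

## 1. Partitions that meet in every pair of classes

We write $[m]=\{1,\dots,m\}$ and $(g)_a=g(g-1)\cdots(g-a+1)$, with $(g)_0=1$. All logarithms, including those in entropies, are natural.

**Definition 1 (qualitative independence).** Let $n\ge g\ge2$ be integers. Two partitions $A=\{A_1,\dots,A_g\}$ and $B=\{B_1,\dots,B_g\}$ of $[n]$ into $g$ classes are *qualitatively independent* if $A_i\cap B_j\ne\emptyset$ for all $i,j$.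

Example with $n=5$, $g=2$. The partitions $12\,|\,345$ and $13\,|\,245$ are qualitatively independent: the four intersections are $\{1\},\{2\},\{3\},\{4,5\}$. The partitions $12\,|\,345$ and $34\,|\,125$ are not, since $\{1,2\}\cap\{3,4\}=\emptyset$.

**Definition 2 (the graph $QI(n,g)$).** Its vertices are the partitions of $[n]$ into $g$ classes, each class of size at least $g$. Two vertices are adjacent if and only if they are qualitatively independent.

Example: $QI(5,2)$ has $\binom52=10$ vertices, one for each choice of the class of size $2$. Two vertices are adjacent exactly when their $2$-element classes share exactly one point.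

**Definition 3 (uniform partitions).** Let $n=g^2$. Then $g$ classes of size at least $g$ must all have size exactly $g$; such a partition is called *uniform*. We write $V$ for the set of uniform partitions of $[g^2]$, $G_g=QI(g^2,g)$, and $P\perp Q$ for adjacency.

For $P,Q\in V$ the following are equivalent: $P\perp Q$; all $|A_i\cap B_j|=1$; no pair of elements lies in a common class of both. Indeed the $g^2$ cells $A_i\cap B_j$ are disjoint and cover $g^2$ points, so if all are nonempty, all have size $1$, and then no pair is together twice. If no pair is together twice, all cells have size at most $1$ and their sizes add up to $g^2$, so all are $1$.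

Example with $g=3$: write $1,\dots,9$ in a $3\times3$ array. The partition into rows, $123|456|789$, and the partition into columns, $147|258|369$, are adjacent.

*Counts.* $|V|=\dfrac{n!}{(g!)^g\,g!}$. Every vertex has degree $d=(g!)^{g-1}$: given $P$, a neighbor $Q$ whose classes are labelled by $[g]$ is the same as a $g$-tuple of bijections from the classes of $P$ to $[g]$, so there are $(g!)^g$ labelled neighbors and $(g!)^g/g!$ unlabelled ones. For $g=3$: $|V|=280$, $d=36$.

**Definition 4 (independence number, the functions $J_{ab}$).** A set of vertices is *independent* if no two of its members are adjacent; $\alpha(G)$ is the largest size of an independent set. For $a\ne b$ in $[n]$ and $P\in V$ let $J_{ab}(P)=1$ if $a,b$ lie in a common class of $P$, and $0$ otherwise.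

Example: for $g=2$, $V=\{12|34,\;13|24,\;14|23\}$, any two of these are adjacent, and $G_2$ is a triangle with $\alpha(G_2)=1$. Here $J_{12}$ is the indicator of the single vertex $12|34$.

For every $a\ne b$ the family $\{J_{ab}=1\}$ is independent, because two of its members have the pair $a,b$ together twice. Also, for each fixed $a$,
$$\sum_{b\ne a}J_{ab}=g-1 .$$

## 2. Operators, Specht modules, depth, and skew fillings

From here on $n=g^2$.

**Definition 5 (normalized adjacency operator).** For $F\in\mathbb C[V]$ let $(TF)(P)$ be the average of $F(Q)$ over the $d$ neighbors $Q$ of $P$. So $T=A/d$ with $A$ the adjacency matrix; $T$ is self-adjoint for $\langle F,F'\rangle=\sum_PF(P)\overline{F'(P)}$, and $T1=1$. The eigenvalues of $G_g$ are $d$ times those of $T$.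

Example: for $g=2$, $T$ is half the adjacency matrix of a triangle; its eigenvalues are $1$, once, and $-\frac12$, twice.

**Definition 6 (type and depth).** For $\lambda\vdash n$ let $S^\lambda$ be the irreducible (Specht) module of $S_n$, of dimension $f^\lambda$, the number of standard tableaux of shape $\lambda$. We decompose
$$\mathbb C[V]=\bigoplus_\lambda S^\lambda\otimes M_\lambda ,$$
where $\dim M_\lambda$ is the multiplicity. Relabeling points preserves adjacency, so $T$ commutes with $S_n$, and by Schur's lemma $T$ acts on $S^\lambda\otimes M_\lambda$ as $1\otimes T_\lambda$. Since $T$ is self-adjoint, each $T_\lambda$ is diagonalizable with real eigenvalues. The *depth* of $\lambda$ is $j=n-\lambda_1$, and we put $\mu=(\lambda_2,\lambda_3,\dots)\vdash j$.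

Example: for $g=2$, $\mathbb C[V]=S^{(4)}\oplus S^{(2,2)}$, of dimensions $1+2$, with depths $0$ and $2$ and with $T_{(4)}=1$, $T_{(2,2)}=-\frac12=-\frac1g$.

Which $\lambda$ can occur? A function on $V$ is a function on ordered uniform partitions that ignores the order, so $\mathbb C[V]$ embeds in the permutation module $M^{(g^g)}$. By Young's rule, $S^\lambda$ occurs in $M^{(g^g)}$ only if $\lambda$ dominates $(g^g)$. Hence
$$M_\lambda\ne0\ \Longrightarrow\ \ell(\lambda)\le g,\quad \lambda_1\ge g .\tag{1}$$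

**Definition 7 (restriction; the numbers $N_\lambda(k)$).** For $S\subset[n]$, $P|_S$ is the partition of $S$ into the nonempty sets $B\cap S$, $B$ a class of $P$. For $0\le k\le n$, $N_\lambda(k)$ is the number of standard fillings of $\lambda/(n-k)$: fillings with $1,\dots,k$ of the boxes of $\lambda$ outside the first $n-k$ boxes of row $1$, increasing along rows and down columns. If $\lambda_1<n-k$ we put $N_\lambda(k)=0$.

Examples. With $P=123|456|789$ and $S=\{1,2,4\}$, $P|_S=12|4$. For $\lambda=(3,2)$ and $k=3$, the shape $\lambda/(2)$ has one box in row $1$ (column $3$) and two in row $2$ (columns $1,2$); the only condition is that row $2$ increases, so $N_\lambda(3)=3$. Always $N_\lambda(n)=f^\lambda$, and $N_{(n)}(k)=1$. If $\lambda$ has depth exactly $k$, then row $1$ is already complete and $N_\lambda(k)=f^\mu$.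

Why these numbers: let $|S|=k$ and let $G_S\cong S_{n-k}$ be the pointwise stabilizer of $S$. Restricting $S^\lambda$ from $S_n$ to $S_{n-k}$ one step at a time by the branching rule removes one corner box per step. The multiplicity of the trivial module $S^{(n-k)}$ is the number of ways to remove boxes from $\lambda$ down to $(n-k)$; recording the order of removal backward gives the standard fillings of $\lambda/(n-k)$. So
$$\dim (S^\lambda)^{G_S}=N_\lambda(k).\tag{2}$$

## 3. The value $|V|/(g+1)$, and two theorems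

How large can a family of uniform partitions of $[g^2]$ be if no two of its members are qualitatively independent? The families $\{J_{ab}=1\}$ are candidates. For $\{a,b\}=\{1,2\}$ the size is found by choosing the other $g-2$ elements of the class of $1,2$ and then partitioning the remaining $(g-1)g$ elements. A fixed pair is together in a random uniform partition with probability $\frac{g-1}{g^2-1}=\frac1{g+1}$. So
$$|\{J_{12}=1\}|=\binom{g^2-2}{g-2}\frac{((g-1)g)!}{(g-1)!\,(g!)^{g-1}}=\frac{|V|}{g+1}.\tag{3}$$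
The conjecture, stated in "Covering Arrays and Related Problems in Extremal Combinatorics", http://uregina.ca/~meagherk/docs/lacim.pdf, is that nothing is larger. We prove that it is true.

**Theorem 1.** For every $g\ge2$, $\displaystyle\alpha(G_g)=\frac{|V|}{g+1}=\binom{g^2-2}{g-2}\frac{((g-1)g)!}{(g-1)!\,(g!)^{g-1}}$.

**Theorem 2.** Let $g=6$ or $g\ge10$. Then $-d/g$ is an eigenvalue of $G_g$ with eigenspace exactly the $S_n$-module of type $(n-2,2)$ (dimension $n(n-3)/2$), $d$ is simple, and all other eigenvalues have absolute value $<d/g$. Hence: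

(a) the maximum independent sets are exactly the families $\{P:\ a,b\text{ in a common class}\}$, $a\ne b$;

(b) if $\mathcal A,\mathcal B\subseteq V$ and no member of $\mathcal A$ is adjacent to a member of $\mathcal B$, then $|\mathcal A||\mathcal B|\le(|V|/(g+1))^2$, with equality iff $\mathcal A=\mathcal B$ is one of the families in (a).

For $g\in\{2,3,4,5,7,8,9\}$ we prove only the value of $\alpha$.

*By hand, $g=2$.* $G_2$ is a triangle, $\alpha=1$, and (3) gives $\binom20\frac{2!}{1!\,2!}=1=\frac33$.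

*By hand, $g=3$.* Formula (3) gives $\binom71\frac{6!}{2!\,6^2}=70=\frac{280}4$. The four partitions
$$123|456|789,\quad147|258|369,\quad159|267|348,\quad168|249|357$$
are pairwise adjacent: each of the $36$ pairs of points lies in exactly one of the $12$ classes. An independent set $F$ contains at most one of the four, and also at most one of their images under any $\sigma\in S_9$. Averaging over $\sigma$, each image is uniform on $V$, so $4|F|/280\le1$ and $|F|\le70$.

## 4. Cliques from affine planes, and why order 6 blocks this route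

The averaging for $g=3$ is the first thing to try in general. Let $C$ be a clique in $G_g$, $F$ an independent set and $\sigma\in S_n$ uniformly random. Since $S_n$ is transitive on $V$,
$$1\ge\mathbb E|F\cap\sigma C|=\frac{|C||F|}{|V|}.\tag{4}$$
If $g$ is a prime power, the $g+1$ parallel classes of an affine plane of order $g$ are $g+1$ uniform partitions of its $g^2$ points, and two points lie on only one line, so these form a clique. With (3) and (4):

**Proposition 3.** Theorem 1 holds when $g$ is a prime power, in particular for $g\in\{2,3,4,5,7,8,9\}$.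

The exact requirement of this argument is a clique of size $g+1$, and such a clique is the same thing as an affine plane. Its $g(g+1)$ classes contain $g(g+1)\binom g2=\binom{g^2}2$ pairs, each pair at most once, hence each exactly once. So any two points lie on exactly one class. A point outside a class $L$ lies on exactly one class disjoint from $L$, the one in the same partition, since classes of different partitions meet. For $g=6$ there is none: an affine plane of order $6$ extends to a projective plane of order $6$, and the Bruck–Ryser theorem says that if a projective plane of order $m\equiv1,2\pmod4$ exists, then $m$ is a sum of two squares. But $6\equiv2\pmod 4$, and none of $6-0$, $6-1$, $6-4$ is a square. So for $g=6$ inequality (4) gives at best $|F|\le|V|/6$, not $|V|/7$.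

It remains to treat $g=6$ and $g\ge10$.

## 5. From independent sets to eigenvalues

This step replaces the clique by a spectral condition.

**Proposition 4.** Suppose all eigenvalues of $T$ are $\ge-\frac1g$ and $1$ is a simple eigenvalue. Then every independent set $F$ has density $\alpha=|F|/|V|\le\frac1{g+1}$. If equality holds, $1_F-\alpha$ lies in the $(-\frac1g)$-eigenspace.

*Proof.* Let $\alpha>0$, $f=1_F=\alpha+x$ with $x\perp1$, so $\|x\|^2=\alpha(1-\alpha)|V|$. Independence says $\langle f,Tf\rangle=0$. Hence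
$$0=\alpha^2|V|+\langle x,Tx\rangle\ge\alpha^2|V|-\tfrac1g\alpha(1-\alpha)|V| ,$$
so $g\alpha\le1-\alpha$. Equality forces $\langle x,Tx\rangle=-\frac1g\|x\|^2$, and then $x$ is in the eigenspace of the least possible eigenvalue $-\frac1g$. $\square$

So the main task is the spectral statement of Theorem 2: apart from the trivial module and the module of type $(n-2,2)$, all eigenvalues of $T$ have absolute value below $\frac1g$.

The natural device is a trace. We have $\sum_\lambda f^\lambda\operatorname{tr}(T_\lambda^2)=\operatorname{tr}(T^2)$. The diagonal entries of $T^2$ are all $1/d$, so $\operatorname{tr}(T^2)=|V|/d=n!/(g!)^{2g}=:R$, and an eigenvalue $\theta$ of $T_\lambda$ satisfies $\theta^2\le R/f^\lambda$. This is good when $f^\lambda$ is huge and useless when the depth is small. For $g=6$ we have $R>1.9166\cdot10^7$, while $f^{(32,4)}=\binom{36}4-\binom{36}3=58905-7140=51765$; for the type $(32,4)$ the bound only says $\theta^2\le R/51765$, which is more than $370$.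

What gets past this is to take the trace on a smaller space: the functions of $P$ that depend only on $P|_S$ for a $k$-set $S$. Each copy of $S^\lambda$ then counts $N_\lambda(k)$ times instead of $f^\lambda$ times, the right side drops from $R$ to a number $t_k$, and $k$ may be chosen for each depth. The choice matters. At $k=j$, for instance, $N_\lambda(j)=f^\mu$, which is $1$ for $\mu=(j)$, while $t_k\ge1$ because of the constants. So $k$ must lie somewhere in between, and we need good bounds on both $t_k$ and $N_\lambda(k)$.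

## 6. The trace of $T^2$ on functions that see $k$ points

**Step 1: the space.** We identify the functions fixed by $G_S$. If $P|_S=P'|_S$, some permutation fixing $S$ pointwise carries $P$ to $P'$: match the classes with the same nonempty trace on $S$ (their remainders have equal sizes), and match the classes missing $S$ arbitrarily. So the $G_S$-orbits on $V$ correspond to the restrictions $\rho=P|_S$, and $\mathbb C[V]^{G_S}$ is the space of functions of $P|_S$. Put $t_k=\operatorname{tr}\big(T^2|_{\mathbb C[V]^{G_S}}\big)$. Since $\mathbb C[V]^{G_S}=\bigoplus_\lambda(S^\lambda)^{G_S}\otimes M_\lambda$, (2) gives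
$$\sum_\lambda N_\lambda(k)\operatorname{tr}(T_\lambda^2)=t_k,\tag{5}$$
and every term on the left is $\ge0$.

**Step 2: the matrix of $T$.** We compute $T$ on functions of $\rho$. Let $P|_S=\rho$ and let $Q\perp P$ be uniform. Giving $Q$ uniform labels amounts to choosing independent uniform bijections from the classes of $P$ to $[g]$. The event $Q|_S=\rho'$ says that labels are constant on blocks of $\rho'$ and distinct for distinct blocks. There are $(g)_{|\rho'|}$ ways to label the blocks of $\rho'$. For each, every block $B$ of $\rho$ has its labels prescribed; this is impossible if a block of $\rho'$ meets $B$ twice, and otherwise has probability $1/(g)_{|B|}$. So $T$ acts on functions of $\rho$ by the matrix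
$$p(\rho,\rho')=(g)_{|\rho'|}\prod_{B\in\rho}\frac1{(g)_{|B|}}\ \text{ if blocks of }\rho,\rho'\text{ always meet in}\le1\text{ point},\tag{6}$$
and $p(\rho,\rho')=0$ otherwise.

**Step 3: $t_k$ as a sum over sets of cells.** Put $h(a)=\frac1{(g)_a}=\frac{(g-a)!}{g!}$ for $0\le a\le g$. Then
$$t_k=\sum_{\rho,\rho'}p(\rho,\rho')p(\rho',\rho)=\sum(g)_{|\rho|}(g)_{|\rho'|}\prod_{B\in\rho}h(|B|)\prod_{B'\in\rho'}h(|B'|),$$
over pairs whose blocks meet in at most one point. Read $(g)_{|\rho|}$ and $(g)_{|\rho'|}$ as numbers of labellings of the blocks. A labelled pair is a map $S\to[g]^2$ (the label in $\rho$, the label in $\rho'$), and the condition on blocks says that the map is injective. Each $k$-subset $A$ of $[g]^2$ is the image of $k!$ injections, so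
$$t_k=k!\sum_{A\subseteq[g]^2,\,|A|=k}\ \prod_ih(a_i)\prod_jh(b_j),\tag{7}$$
where $a_i,b_j$ are the row and column sums of $A$. With $l=n-k$ and $D$ the complement of $A$, of row sums $d_i=g-a_i$ and column sums $e_j=g-b_j$,
$$t_k=\frac{k!}{(g!)^{2g}}\,W_l,\qquad W_l=\sum_{|D|=l}\ \prod_id_i!\prod_je_j!.\tag{8}$$
In particular $t_n=n!/(g!)^{2g}=R$.

*Check at $k=2$.* For the states "together", "apart", $p=\begin{pmatrix}0&1\\1/g&1-1/g\end{pmatrix}$ and $\operatorname{tr}p^2=\frac2g+(1-\frac1g)^2=1+\frac1{g^2}$. In (7), the $\frac{g^2(g-1)}2$ pairs of cells in a common row contribute $\frac{g^2(g-1)}2\cdot\frac1{g(g-1)}\cdot\frac1{g^2}=\frac1{2g}$, the pairs in a common column the same, and the other $\frac{g^2(g-1)^2}2$ pairs contribute $\frac{(g-1)^2}{2g^2}$; twice the sum is again $1+\frac1{g^2}$.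

**Step 4: depth at most $3$.** We settle the shallow modules exactly. Let $g\ge3$. Recall $N_\lambda(k)\ne0$ only for depth $\le k$.

Depth $0$: the trivial module occurs once, since $S_n$ is transitive on $V$.

Depth $1$: for $k=1$ there is one restriction, so $\dim\mathbb C[V]^{G_S}=1$. The trivial module already accounts for it, and $N_{(n-1,1)}(1)=1$. So $(n-1,1)$ does not occur.

Depth $2$: for $k=2$ the dimension is $2$, the trivial module contributes $1$, and $N_{(n-2,2)}(2)=N_{(n-2,1,1)}(2)=1$. So exactly one module of depth $2$ occurs, with multiplicity one. To identify it, map the permutation module $M^{(n-2,2)}=S^{(n)}\oplus S^{(n-1,1)}\oplus S^{(n-2,2)}$ on pairs to $\mathbb C[V]$ by $\{a,b\}\mapsto J_{ab}$. The image contains nonconstant functions and $(n-1,1)$ does not occur in $\mathbb C[V]$, so $(n-2,2)$ occurs in the image. The image also contains the constants, as $\sum_{b\ne a}J_{ab}=g-1$. Hence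
$$\operatorname{span}\{J_{ab}\}=\text{trivial component}\oplus(n-2,2)\text{ component}.\tag{9}$$
The matrix $p$ above has trace $1-\frac1g$ and eigenvalue $1$ on constants, so its other eigenvalue, that of $(n-2,2)$, is $\theta=-\frac1g$.

Depth $3$: for $k=3$ there are $5$ restrictions. The trivial module contributes $1$. The shape $(n-2,2)/(n-3)$ has one box in row $1$ and two in row $2$, with no restriction beyond row order, so $N_{(n-2,2)}(3)=\binom32=3$. Hence depth $3$ contributes $5-1-3=1$ dimension, a single eigenvalue $\theta$. By (6), $p(\rho,\rho)=0$ unless $\rho$ consists of singletons, so $\operatorname{tr}T=\frac{(g)_3}{g^3}=\frac{(g-1)(g-2)}{g^2}$ on this space, and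
$$\theta=\frac{(g-1)(g-2)}{g^2}-1+\frac3g=\frac2{g^2}<\frac1g .$$

**Step 5: the criterion.** We turn (5) into a test. For $k\le n-2$, $N_{(n-2,2)}(k)=\binom k2$: a filling is a choice of the times of the two row-$2$ boxes, and row $1$ starts with $n-k\ge2$ boxes, so every choice is allowed. Hence the terms of $(n)$ and $(n-2,2)$ in (5) are $1$ and $\binom k2/g^2$.

**Lemma 5.** Let $\lambda$ have depth $\ge3$. Every eigenvalue $\theta$ of $T_\lambda$ satisfies $|\theta|<\frac1g$ if for some $k$
$$N_\lambda(k)>g^2t_k,\tag{10}$$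
or, for some $k\le n-2$,
$$N_\lambda(k)>g^2\Big(t_k-1-\tbinom k2/g^2\Big).\tag{11}$$

*Proof.* By (5), $\theta^2N_\lambda(k)\le t_k$, and for $k\le n-2$ also $\theta^2N_\lambda(k)\le t_k-1-\binom k2/g^2$. $\square$

## 7. Three upper bounds for $t_k$

**Step 1: decouple rows from columns.** By $xy\le\frac12(x^2+y^2)$ and the symmetry of (7) under transposition, $t_k\le k!\sum_A\prod_ih(a_i)^2$. Now rows are independent, and $\binom gah(a)^2=\frac{h(a)}{a!}$ because $\binom gah(a)=\frac1{a!}$. So
$$t_k\le k!\,[z^k]\Phi(z)^g,\qquad\Phi(z)=\sum_{a=0}^g\frac{h(a)z^a}{a!}.\tag{12}$$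

**Step 2: a product bound for small $k$.** Put $u(a)=g^ah(a)$ for $0\le a\le g$. The right side of (12) is $\sum\frac{k!}{\prod a_i!}\prod h(a_i)$, so (12) says
$$t_k\le\mathbb E\Big[\prod_iu(a_i)\mathbf 1(a_i\le g)\Big],\qquad(a_i)\text{ multinomial}(k;\tfrac1g,\dots,\tfrac1g).$$
We expand $u$ in binomials. Let $\delta_m=\Delta^mu(0)$, so $u(a)=\sum_{m\le g}\binom am\delta_m$ on $0\le a\le g$. From $(g-a)u(a+1)=g\,u(a)$ we get $g\,\Delta u(a)=a\,u(a+1)$ for $0\le a\le g-1$. Here $\Delta u(a)=\sum_m\binom am\delta_{m+1}$. Also, adding $a\binom am=m\binom am+(m+1)\binom a{m+1}$ and $a\binom a{m-1}=(m-1)\binom a{m-1}+m\binom am$,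
$$a\binom{a+1}m=2m\binom am+(m+1)\binom a{m+1}+(m-1)\binom a{m-1}.$$
Comparing the coefficients of $\binom am$, $0\le m\le g-1$ (they are determined by the values at $a=0,\dots,g-1$), gives $g\delta_{m+1}=m(2\delta_m+\delta_{m-1}+\delta_{m+1})$, that is,
$$\delta_0=1,\quad\delta_1=0,\quad\delta_{m+1}=\frac{m(\delta_{m-1}+2\delta_m)}{g-m}\quad(1\le m\le g-1).\tag{13}$$
So $\delta_m\ge0$, and $\delta_m\le u(m)$ since $u(m)=\sum_{m'}\binom m{m'}\delta_{m'}$. The function $v(a)=\sum_{m\le g}\binom am\delta_m$, defined for all $a\ge0$, is nonnegative and equals $u$ up to $g$, so $v\ge u\mathbf 1(\cdot\le g)$. With $M=\sum m_i$,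
$$\mathbb E\prod_i\binom{a_i}{m_i}=\frac{(k)_M}{g^M\prod m_i!}\le\prod_i\frac{(k)_{m_i}}{g^{m_i}m_i!}:$$
throw $k$ balls into $g$ boxes; the left side is the expected number of ways to choose $m_i$ balls in box $i$ for all $i$, there are $(k)_M/\prod m_i!$ choices of disjoint sets of balls, and each is right with probability $g^{-M}$. Therefore
$$t_k\le\Big(\sum_{m=0}^g\eta_m\Big)^g,\qquad\eta_m=\delta_m\binom kmg^{-m}.\tag{14}$$
Since $\binom k{m+1}=\binom km\frac{k-m}{m+1}=\binom k{m-1}\frac{(k-m+1)(k-m)}{m(m+1)}$, (13) becomes, for $1\le m\le g-1$,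
$$\eta_{m+1}=\frac{k-m}{(g-m)(m+1)}\Big[\frac{k-m+1}{g^2}\eta_{m-1}+\frac{2m}g\eta_m\Big],\qquad\eta_0=1,\ \eta_1=0.\tag{15}$$

**Step 3: a bound for large $k$.** Now $l=n-k$ is the small quantity, and we bound $W_l$. Write $\prod_je_j!=\int_{\mathbb R_+^g}\prod_js_j^{e_j}e^{-\sum s}\,ds$. For given row sums, summing over $D$ gives $\sum_D\prod_js_j^{e_j}=\prod_ie_{d_i}(s)$, where $e_d(s)$ is the elementary symmetric function. By Maclaurin's inequality $e_d(s)\le\binom gd\bar s^d$, $\bar s$ the mean of the $s_j$. Since $\int\bar s^le^{-\sum s}ds=\frac{(g+l-1)!}{(g-1)!\,g^l}$ (the $l$th moment of a Gamma variable of parameter $g$, divided by $g^l$),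
$$W_l\le\frac{(g+l-1)!}{(g-1)!\,g^l}\,X_l,\qquad X_l=[x^l]\Big(\sum_{e=0}^g\frac{g!}{(g-e)!}x^e\Big)^g.\tag{16}$$
Substituting $a_i=g-e_i$, $X_l=(g!)^g\sum\prod\frac1{a_i!}=(g!)^gc_k/k!$, where $c_k\le g^k$ is the number of maps $[k]\to[g]$ with fibers of size at most $g$. With (8),
$$t_k\le\frac{g^{k-l}\,(g+l-1)!}{(g-1)!\,(g!)^g}.\tag{17}$$

**Step 4: the logarithmic form.** We make (17) usable for all $g$. Let $\varphi(y)=y+(1-y)\log(1-y)$, so $n\varphi(\frac kn)=n-l+l\log\frac ln$. Recall Robbins' bounds $\sqrt{2\pi m}(m/e)^m\le m!\le\sqrt{2\pi m}(m/e)^me^{1/(12m)}$. Write $\frac{(g+l-1)!}{(g-1)!}=l!\binom{l+g-1}{g-1}$. By AM–GM, $(l+1)\cdots(l+g-1)\le(l+\frac g2)^{g-1}$, and $(g-1)!=g!/g\ge\sqrt{2\pi g}\,g^{g-1}e^{-g}$, so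
$$\binom{l+g-1}{g-1}\le\frac e{\sqrt{2\pi g}}\Big(e\big(\tfrac lg+\tfrac12\big)\Big)^{g-1}.$$
Also $-g\log g!\le-\frac g2\log(2\pi g)-n\log g+n$ and $\log l!\le\frac12\log(2\pi l)+l\log l-l+\frac1{12l}$. The multiples of $\log g$ coming from powers of $g$ are $(k-l-n)\log g=-2l\log g=-l\log n$. Altogether, for $1\le l\le n-1$,
$$\log t_k\le n\varphi(\tfrac kn)+\tfrac12\log(2\pi l)+\tfrac1{12l}+1+(g-1)\Big(1+\log\big(\tfrac lg+\tfrac12\big)\Big)-\tfrac{g+1}2\log(2\pi g).\tag{18}$$

## 8. Lower bounds for $N_\lambda(k)$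

**Step 1: fillings from words.** We build fillings of $\lambda/(l)$, $l=n-k\le\lambda_1$, from a word and a tableau. Fix a standard tableau of $\mu$. A word in the letters X (add the next box of row $1$, starting from length $l$) and Y (add the next box of $\mu$), with $\lambda_1-l$ X's and $j$ Y's, gives a standard filling if $\#Y\le l+\#X$ in all prefixes: after $y$ Y's the second row has at most $y$ boxes. It suffices that this holds until row $1$ is complete, because $\mu_1\le\lambda_1$. Different words or different tableaux give different fillings.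

**Step 2: counting words by reflection.** Let $y-x\le l$. The number of words with $x$ X's and $y$ Y's and $\#Y-\#X\le l$ in all prefixes is $\binom{x+y}y-\binom{x+y}{x+l+1}$. Indeed, in a bad word take the shortest prefix with $\#Y-\#X=l+1$ and exchange X and Y after it. The final difference changes from $y-x$ to $2(l+1)-(y-x)$, so the new word has $x+l+1$ Y's. Conversely a word with $x+l+1$ Y's among $x+y$ letters has final difference $2(l+1)-(y-x)\ge l+2$, so it reaches $l+1$ and can be reflected back.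

**Step 3: $j\le n/2$.** Take $y=j$, $x=k-j$; then $y-x=2j-k\le n-k=l$, and $x+l+1=n-j+1$. If $j\le\frac n2$ and $k\ge j$ (so that $l\le\lambda_1$),
$$N_\lambda(k)\ge\binom kj-\binom k{n-j+1};\qquad\text{this is }\binom kj\text{ if also }k\le n-j.\tag{19}$$

**Step 4: $j\ge\lambda_1$.** Suppose $l\le\lambda_1\le j$. Use words that begin with all $\lambda_1-l$ X's and $\lambda_1$ Y's, arranged with the prefix condition, followed by $j-\lambda_1$ Y's; after the first part row $1$ is complete. The first part is counted by Step 2 with $y=\lambda_1$, $x=\lambda_1-l$: the number is $\binom{2\lambda_1-l}{\lambda_1}-\binom{2\lambda_1-l}{\lambda_1+1}=\binom{2\lambda_1-l}{\lambda_1}\big(1-\frac{\lambda_1-l}{\lambda_1+1}\big)$. So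
$$N_\lambda(k)\ge\binom{2\lambda_1-l}{\lambda_1}\frac{l+1}{\lambda_1+1}\,f^\mu .\tag{20}$$

**Step 5: dimensions.** The case $k=n$, $l=0$ is used for partitions of any size $m$. Put $b(m,j)=\binom mj-\binom m{j-1}$ for $j\le m/2$ and $\mathrm{Cat}(m)=\frac1{m+1}\binom{2m}m$. By Step 2, $b(m,j)=f^{(m-j,j)}$ and $\mathrm{Cat}(m)=f^{(m,m)}$. For $\lambda\vdash m$ of depth $j$, (19) and (20) give
$$f^\lambda\ge b(m,j)\ \text{ if }j\le\lambda_1,\qquad f^\lambda\ge\mathrm{Cat}(\min(\lambda_1,j))\,f^\mu.\tag{21}$$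
For the second when $j<\lambda_1$, pass to the subshape with first row $j$ (a partition, as $\mu_1\le j$) and use that $f$ is monotone under inclusion of shapes.

**Step 6: peeling rows.** We iterate the second bound of (21). Let $s$ be the least index with $\lambda_s>\sum_{i>s}\lambda_i$; the last row has this property, so $s$ exists. Then
$$f^\lambda\ge\prod_{i=1}^s\mathrm{Cat}(m_i),\qquad m_i=\lambda_i\ (i<s),\quad m_s=\sum_{i>s}\lambda_i,\tag{22}$$
and $\sigma:=\sum m_i=|\lambda|-\lambda_s$, with $s\lambda_s\le|\lambda|$. If $s=\ell(\lambda)$ then $m_s=0$, so at most $\ell(\lambda)-1$ factors are nontrivial. Example: for $\lambda=(6,6,6,6,6,6)$, $s=6$ and (22) reads $f^\lambda\ge\mathrm{Cat}(6)^5$.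

**Step 7: estimates for products of Catalan numbers.** The ratio $\frac{\mathrm{Cat}(m+1)}{\mathrm{Cat}(m)}=\frac{4m+2}{m+2}=4-\frac6{m+2}$ is $\ge1$ and increases, so $\mathrm{Cat}$ is nondecreasing and log-convex. Two consequences follow.

(i) If $r$ nonnegative integers have sum $\ge\sigma_0$ (an integer), their Catalan product is at least the product with sum $\sigma_0$ and parts as equal as possible. Indeed, lower entries until the sum is $\sigma_0$; then while $m_a\ge m_b+2$, replacing $(m_a,m_b)$ by $(m_a-1,m_b+1)$ does not increase the product.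

(ii) The quantity $\binom{2m}m4^{-m}\sqrt{m+\frac12}$ decreases to $\pi^{-1/2}$: the squared ratio of consecutive terms is $\frac{(2m+1)(2m+3)}{(2m+2)^2}<1$. So $\mathrm{Cat}(m)\ge4^m/(\sqrt\pi(m+1)^{3/2})$, that is,
$$\log\mathrm{Cat}(m)\ge m\log4-0.57237-1.5\log(m+1).\tag{23}$$
By concavity of $\log$, for $r$ factors with sum $\sigma$ (some possibly $\mathrm{Cat}(0)=1$),
$$\log\prod\mathrm{Cat}(m_i)\ge\sigma\log4-0.57237\,r-1.5\,r\log\big(\tfrac\sigma r+1\big).\tag{24}$$
The $\sigma$-derivative of the right side is $\log4-\frac{1.5}{\sigma/r+1}$, positive for $\sigma/r\ge0.1$. So in (24) $\sigma$ may be replaced by any lower bound that is at least $0.1\,r$; likewise the right side of (23) increases for $m\ge0.1$.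

**Step 8: unimodality of $b(j,\cdot)$.** From $b(j,e)=\binom je\frac{j-2e+1}{j-e+1}$,
$$\frac{b(j,e)}{b(j,e-1)}=\frac{j-2e+1}{j-2e+3}\cdot\frac{j-e+2}e ,$$
which decreases in $e$. So $b(j,\cdot)$ is unimodal on $[0,j/2]$, and on an interval its minimum is at an end. Moreover $b(j,\lfloor j/2\rfloor)\ge\mathrm{Cat}(\lfloor j/2\rfloor)$, since $b(2m,m)=\mathrm{Cat}(m)$ and $b(2m+1,m)=f^{(m+1,m)}=\mathrm{Cat}(m+1)$.

## 9. All depths at least 4 for $g\ge10$

Let $g\ge10$ and $M_\lambda\ne0$, so (1) holds. Depth $\le3$ is done in Section 6. The remaining $\lambda$ are covered by six cases: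

1. $4\le j\le g-4$, with $k=g$;
2. $g-3\le j\le\frac{3g}2$, with $k=2g$;
3. $\frac{3g}2\le j\le\frac n4$, with $k=\lceil g\sqrt j\,\rceil$;
4. $\frac n4<j\le\frac n2$, with $k=n-\lfloor n/4\rfloor$;
5. $j>\frac n2$ and $\lambda_1>\frac n4$, with $k=n-\lfloor n/4\rfloor$;
6. $\lambda_1\le\frac n4$, with $k=n$.

In each we verify (10).

**Case 1.** The purpose is to see that $t_g$ is bounded, so that $\binom g4$ wins. For $k=g$, (15) is $\eta_{m+1}=\frac1{m+1}\big[\frac{g-m+1}{g^2}\eta_{m-1}+\frac{2m}g\eta_m\big]$, with $\eta_2=\frac1{2g}$. Let $\Sigma=\sum_{m\ge2}\eta_m$ and sum over $m\ge2$. Terms with $\eta_{m-1}\ne0$ need $m\ge3$, so their coefficient is at most $\frac1{4g}$; the coefficient of $\eta_m$ is at most $\frac2g$. Hence $\Sigma-\frac1{2g}\le\big(\frac1{4g}+\frac2g\big)\Sigma$, so $g\Sigma\le\frac g{2g-4.5}\le\frac{10}{15.5}\le0.6452$ and, by (14), $t_g\le(1+\Sigma)^g\le e^{0.6452}<1.91$. By (19) ($j\le g\le n-j$), $N_\lambda(g)\ge\binom gj\ge\binom g4\ge2.1g^2$, because $\binom g4/g^2=\frac{(g-1)(g-2)(g-3)}{24g}$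 increases and is $2.1$ at $g=10$. So (10) holds.

**Case 2.** Here we bound $\sum\eta_m$ with $k=2g$. By (19) (as $2g\ge j$ and $2g\le n-j$) and $|j-g|\le\lfloor g/2\rfloor$,
$$N_\lambda(2g)\ge\binom{2g}j\ge\binom{2g}{\lceil g/2\rceil}.$$

*$g=10$.* The recursion (13) gives, rounded up,
$$\delta_2,\dots,\delta_{10}=.1112,\ .0556,\ .0953,\ .1641,\ .4233,\ 1.5159,\ 8.0618,\ 70.558,\ 1342.6 .$$
The factors $\binom{20}m10^{-m}$ for $m=2,\dots,10$ are
$$1.9,\ 1.14,\ .4845,\ .15504,\ .03876,\ .007752,\ .0012597,\ .00016796,\ .0000184756 .$$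
The products, rounded up, are
$$\eta_2,\dots,\eta_{10}\le.2113,\ .0634,\ .0462,\ .0255,\ .0165,\ .0118,\ .0102,\ .0119,\ .0249 ,$$
with sum $.4217$. So $t_{20}\le1.4217^{10}<34$, and $g^2t_{20}<3400<15504=\binom{20}5$.

*$g\ge11$.* Now
$$\eta_{m+1}=\frac{2g-m}{(g-m)(m+1)}\Big[\frac{2g-m+1}{g^2}\eta_{m-1}+\frac{2m}g\eta_m\Big],\qquad\eta_2=\frac{2g-1}{g(g-1)}=\frac1g+\frac1{g-1}.$$
For $m\le5$, $\frac{2g-m}{g-m}=1+\frac g{g-m}\le\omega:=\frac{2g-5}{g-5}=2+\frac5{g-5}$. Sum over $2\le m\le5$. The coefficient of $\eta_{m-1}$ (only $m\ge3$ matters, as $\eta_1=0$) is at most $\omega\cdot\frac{2g-2}{4g^2}\le\frac\omega{2g}$, and that of $\eta_m$ at most $\omega\cdot\frac{2m}{(m+1)g}\le\frac{5\omega}{3g}$. Since $\frac12+\frac53=\frac{13}6$,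
$$\sum_{m=2}^6\eta_m\le\frac{\eta_2}{1-\frac{13\omega}{6g}} .$$
For $m\ge7$ use $\delta_m\le u(m)$: $\eta_m\le\tau_m:=\binom{2g}m/(g)_m$, with $\frac{\tau_{m+1}}{\tau_m}=\frac{2g-m}{(m+1)(g-m)}$. This ratio is log-convex in $m$: the second derivative of its logarithm is $-\frac1{(2g-m)^2}+\frac1{(m+1)^2}+\frac1{(g-m)^2}>0$. So for $7\le m\le g-2$ it is at most its larger end value
$$q=\max\Big(\frac{2g-7}{8(g-7)},\frac{g+2}{2(g-1)}\Big)=\max\Big(\frac14+\frac7{8(g-7)},\frac12+\frac3{2(g-1)}\Big),$$
and $\tau_g=\frac{g+1}g\tau_{g-1}$. Hence, as $q<1$,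
$$\sum_{m\ge7}\eta_m\le\frac{\tau_7}{1-q}+\frac{g+1}g\,\tau_7\,q^{g-8}.$$
All these bounds decrease in $g$: $\eta_2$ and $\omega$ do, $\tau_7=\frac1{7!}\prod_{i=0}^6\big(2+\frac i{g-i}\big)$ does, and $q<1$ decreases, so $q^{g-8}$ does.

At $g=12$: $\eta_2=\frac{23}{132}$, $\omega=\frac{19}7$, $\tau_7=\frac{346104}{3991680}<.0868$, $q<.6364$, and
$$\sum_{m\ge0}\eta_m\le1+.342+.239+.016<1.6 .$$
So $t_{2g}\le1.6^g$ for all $g\ge12$. It remains to see $\binom{2g}{\lceil g/2\rceil}>g^2\,1.6^g$. For $g=12$: $134596>40600$. For $g=13$: $657800>76200$. When $g\to g+2$ the right side grows by a factor at most $2.56\,(14/12)^2<3.5$. With $m=\lceil g/2\rceil\in[\frac g2,\frac{g+1}2]$ the left side grows by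
$$\frac{2g+1}{m+1}\cdot\frac{2g+2}{2g+1-m}\cdot\frac{2g+3}{2g+2-m}\cdot\frac{2g+4}{2g+3-m}\ \ge\ \frac{4g+2}{g+3}\big(\tfrac43\big)^3\ \ge\ 3.3\,\big(\tfrac43\big)^3>7 .$$
(The last three factors are at least $\frac{2g+2}{1.5g+1},\frac{2g+3}{1.5g+2},\frac{2g+4}{1.5g+3}$, each $\ge\frac43$; and $\frac{4g+2}{g+3}$ increases, with value $\frac{50}{15}$ at $g=12$.)

At $g=11$: $\eta_2=\frac{21}{110}$, $\omega=\frac{17}6$, $\tau_7=\frac{170544}{1663200}<.10254$, $q=.65$, so $\sum_{m\ge0}\eta_m\le1+.4321+.2930+.0308<1.756$, and $121\cdot1.756^{11}<6\cdot10^4<74613=\binom{22}6$. So (10) holds in Case 2.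

**Case 3.** This step also explains the choice of $k$: it balances the entropy of $\binom kj$ against $\varphi$. Put $x=j/n$, $y_0=\sqrt x\in[\sqrt{1.5/g},\frac12]$; then $k=\lceil ny_0\rceil$.

*The binomial.* We have $j\le k$ since $\sqrt j\le g$, and $k\le n-j$ since $y_0+x\le\frac34$ and $\frac n4\ge1$. So $N_\lambda(k)\ge\binom kj$, and Robbins' bounds give, with $H$ the binary entropy,
$$\log\binom kj\ge kH\big(\tfrac jk\big)-\tfrac12\log\tfrac{2\pi j(k-j)}k-\tfrac1{12j}-\tfrac1{12(k-j)}.$$

*The main term.* Let $\Gamma(y)=yH(x/y)-\varphi(y)$, so $kH(\frac jk)-n\varphi(\frac kn)=n\Gamma(\frac kn)$. As $yH(x/y)=y\log y-x\log x-(y-x)\log(y-x)$,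
$$\Gamma'(y)=\log\frac{y(1-y)}{y-x},$$
which vanishes at $y_0$: there $y-y^2=y-x$. Inserting $x=y_0^2$,
$$\Gamma(y_0)=M(y_0),\qquad M(y):=-y^2\log y-y-(1-y^2)\log(1-y).$$
Next, $\Gamma''(y)=-\frac x{y(y-x)}-\frac1{1-y}$. For $y\ge y_0$, $\frac x{y(y-x)}\le\frac x{y_0(y_0-x)}=\frac1{1-y_0}$, so $0\ge\Gamma''(y)\ge-\frac1{1-y_0}-\frac1{1-y}\ge-(2+2.05)$ for $y_0\le y\le y_0+\frac1n\le.51$. Since $0\le\frac kn-y_0<\frac1n$,
$$n\Gamma(\tfrac kn)\ge nM(y_0)-\tfrac{4.05}{2n}\ge nM(y_0)-0.021 .$$

*The logarithmic terms.* As $k\le ny_0+1$, $\frac{k-j}k\le1-\frac{ny_0^2}{ny_0+1}\le1-y_0+\frac1n$, and $l\le n(1-y_0)$. So $l\cdot\frac{j(k-j)}k\le n^2y_0^2(1-y_0)(1-y_0+\frac1n)$, and with $y_0(1-y_0)\le\frac14$, $1-y_0\ge\frac12$,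
$$\tfrac12\log\Big(4\pi^2\,\tfrac{l\,j(k-j)}k\Big)\le\log\tfrac{\pi n}2+\tfrac1{2n(1-y_0)}\le\log\tfrac{\pi n}2+.01 .$$
Further $j\ge15$; $k-j\ge ny_0(1-y_0)\ge\sqrt{1.5}\,g^{3/2}-1.5g\ge23.7$ (the function $y(1-y)$ increases on $[0,\frac12]$); and $l\ge\frac n2-1\ge49$. So $\frac1{12j}+\frac1{12(k-j)}+\frac1{12l}\le.012$.

*Assembling.* Use (18), $l/g\le(1-y_0)g$, and $\frac{g+1}2\log(2\pi g)=\frac{g-1}2\log(2\pi g)+\log g+\log2\pi$. The multiples of $\log g$ outside the bracket below are $-2$ (from $g^2$), $-2$ (from $\log\frac{\pi n}2$), $+1$. The constants are $\log2\pi-\log\frac\pi2-1-.021-.01-.012\ge.33$. Hence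
$$\log\frac{N_\lambda(k)}{g^2t_k}\ge nM(y_0)-3\log g+0.33-(g-1)\Big[1+\log\big((1-y_0)g+\tfrac12\big)-\tfrac12\log(2\pi g)\Big].$$
Since $M'(y)=2y\log\frac{1-y}y\ge0$ on $(0,\frac12]$, the right side increases in $y_0$, and it suffices to take $y_0=y_1:=\sqrt{1.5/g}$.

*Evaluation at $y_1$.* From $-\log(1-y)\ge y+\frac{y^2}2+\frac{y^3}3+\frac{y^4}4$,
$$M(y)\ge y^2\big(\tfrac12-\log y\big)-\tfrac23y^3-\tfrac14y^4-\tfrac13y^5-\tfrac14y^6 .$$
With $ny_1^2=1.5g$: the first term gives $.75g(1-\log1.5+\log g)\ge.75g(.5945+\log g)$; $n\cdot\frac23y_1^3=\sqrt{1.5g}\le1.2248\sqrt g$; and $n(\frac14y_1^4+\frac13y_1^5+\frac14y_1^6)=.5625+.75y_1+\frac{.84375}g\le1$ (the value at $g=10$ is below $.94$, and it decreases). So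
$$nM(y_1)\ge.75g(.5945+\log g)-1.2248\sqrt g-1 .$$
In the bracket, $\log(1-y_1+\frac1{2g})\le-y_1+\frac1{2g}$ and $1-\frac12\log2\pi\le.08107$, so the bracket is at most $.08107+\frac12\log g-y_1+\frac1{2g}$. Also $(g-1)y_1\ge1.22474\sqrt g-1.2248/\sqrt g$ and $\frac{g-1}{2g}\le\frac12$. Collecting, the right side is at least
$$.25\,g\log g-2.5\log g+.3648\,g-.0001\sqrt g-1.09-\frac{1.2248}{\sqrt g}\ \ge\ .25\,g\log g-2.5\log g+.364\,g-1.1-\frac{1.23}{\sqrt g}.$$
At $g=10$ the first two terms of the last expression cancel and the value exceeds $3.64-1.1-.39>2$. Its derivative is at least $.25\log g+.25-\frac{2.5}g+.364>0$. So (10) holds.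

**A common inequality for Cases 4 and 5.** Both cases use the same $k$, so we compare $t_k$ with one binomial coefficient once. Let $l=\lfloor n/4\rfloor$, $k=n-l$. Then $n=4l$ for even $g$ and $n=4l+1$ for odd $g$; $l\ge25$, and $l\ge30$ for odd $g$. The claim is
$$g^2t_k<\tfrac12\tbinom{3l}l\ (g\text{ even}),\qquad g^2t_k<1.07\tbinom{3l}l\ (g\text{ odd}).\tag{25}$$

*Proof.* For even $g$, $n\varphi(\frac kn)=l(3-\log4)$. For odd $g$, by $\log(1+z)\ge z-\frac{z^2}2$,
$$n\varphi(\tfrac kn)=3l+1-l\log4-l\log\big(1+\tfrac1{4l}\big)\le l(3-\log4)+1-\tfrac14+\tfrac1{32l}\le l(3-\log4)+.7511 ,$$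
and $\frac12e^{.7511}<1.07$. So for both parities it suffices to prove the first inequality with $n\varphi(\frac kn)$ replaced by $l(3-\log4)$ in (18). By Robbins, $\log\binom{3l}l\ge l(3\log3-2\log2)-\frac12\log\frac{4\pi l}3-\frac1{8l}$. Since $(3\log3-2\log2)-(3-\log4)=3\log3-3\ge.295836$, $\frac12\log(2\pi l)+\frac12\log\frac{4\pi l}3=\log l+\frac12\log\frac{8\pi^2}3$ and $\frac1{12}+\frac18=\frac5{24}$, it suffices that
$$.295836\,l>\log2+\log l+\tfrac12\log\tfrac{8\pi^2}3+\tfrac5{24l}+1+2\log g+(g-1)\Big(1+\log\big(\tfrac lg+\tfrac12\big)\Big)-\tfrac{g+1}2\log(2\pi g).$$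
Use $\frac{g^2-1}4\le l\le\frac{g^2}4$, $\frac lg+\frac12\le\frac g4(1+\frac2g)$, $\frac5{24l}\le.0084$, and split $\frac{g+1}2\log(2\pi g)$ as before. The constants combine to $-\log2+\log4-\frac12\log\frac{8\pi^2}3-.0084-1+\log2\pi\ge-.113$, the multiples of $\log g$ to $-2-2+1=-3$, and $1-\log4-\frac12\log2\pi\le-1.3052$. So it suffices that $F_1(g)>0$, where
$$F_1(g)=.073959\,g^2-.074-.113-3\log g-(g-1)\Big[\tfrac12\log g-1.3052+\log\big(1+\tfrac2g\big)\Big].$$
We have $F_1(10)>.04$ (the bracket is about $.0284$). Since $(g-1)\frac d{dg}\log(1+\frac2g)<0$, $\frac{g-1}{2g}\le\frac12$ and $\log(1+\frac2g)\le\frac2g$,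
$$F_1'(g)\ge.1479g-\tfrac3g-\tfrac12\log g+1.3052-\tfrac2g-\tfrac12\ge.1479g-\tfrac12\log g+.805-\tfrac5g ,$$
which is positive at $g=10$ and increasing for $g\ge10$. $\square$

**Case 4.** Here (19) beats (25). For $g$ even, $l<j\le2l$ and $k=3l$. By symmetry of the binomials, $\binom{3l}j\ge\binom{3l}{2l}=\binom{3l}l$; and $n-j+1\ge2l+1$, so $\binom{3l}{n-j+1}\le\binom{3l}{2l+1}=\frac l{2l+1}\binom{3l}l$. So $N_\lambda(k)\ge\binom{3l}l\big(1-\frac l{2l+1}\big)>\frac12\binom{3l}l$.

For $g$ odd, $l+1\le j\le2l$ and $k=3l+1$. Then $\binom{3l+1}j\ge\binom{3l+1}{2l}=\binom{3l+1}{l+1}$; and $n-j+1\ge2l+2$, so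
$$\binom{3l+1}{n-j+1}\le\binom{3l+1}{2l+2}=\frac l{2(2l+1)}\binom{3l+1}{2l}\le\tfrac14\binom{3l+1}{2l}.$$
So $N_\lambda(k)\ge\frac34\binom{3l+1}{l+1}=\frac34\cdot\frac{3l+1}{l+1}\binom{3l}l>2\binom{3l}l$, as $l\ge30$. By (25), (10) holds.

**Case 5.** We first reduce to a lower bound for $f^\mu$. Put $\varepsilon=n-4l\in\{0,1\}$ and $\lambda_1=2l-i$. Then
$$1-\varepsilon\le i\le l-1,\qquad\mu\vdash j=2l+i+\varepsilon,\qquad\mu_1\le2l-i,\qquad\ell(\mu)\le g-1 .$$
By (20), as $\frac{l+1}{2l-i+1}\ge\frac12$, $N_\lambda(k)\ge\frac12\binom{3l-2i}{l-i}f^\mu$. From $\binom{3m}m=\frac{3(3m-1)(3m-2)}{2m(2m-1)}\binom{3m-3}{m-1}\le\frac{27}4\binom{3m-3}{m-1}$ (cross-multiplied: $24\le54m$),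
$$\binom{3l}l\le6.75^i\binom{3l-3i}{l-i}\le6.75^i\binom{3l-2i}{l-i}.$$
By (25) it therefore suffices to prove
$$f^\mu\ge2.2\cdot6.75^i,\qquad\text{where }\log6.75\le1.90955,\ \log2.2\le.7885.\tag{26}$$
Let $e=j-\mu_1\ge e_0:=2i+\varepsilon\ge1$, and let $s$ be the index of (22) for $\mu$.

*$s=1$.* Then $\mu_1>e$, so $2l-i\ge\mu_1>\frac j2\ge l+\frac i2$, that is, $3i<2l$. By (21) and unimodality, $f^\mu\ge b(j,e)\ge\min\big(b(j,e_0),b(j,\lfloor j/2\rfloor)\big)$.

For the second entry, $b(j,\lfloor j/2\rfloor)\ge\mathrm{Cat}(\lfloor j/2\rfloor)$ with $\lfloor j/2\rfloor\ge m':=l+\frac{i-1}2$. By (23) its logarithm minus that of the right side of (26) is at least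
$$m'\log4-.57237-1.5\log(m'+1)-1.90955\,i-.7885 .$$
This decreases in $i$ (derivative $<\frac12\log4-1.9<0$), and at $i=\frac{2l}3$, where $m'=\frac{4l}3-\frac12$, it is at least $.575l-2.06-1.5\log(\frac{4l}3+\frac12)$. That is positive at $l=25$ (about $14.37-2.06-5.29$) and increasing in $l$.

For the first entry, $b(j,e_0)=f^{(2l-i,e_0)}$. If $i=0$ then $\varepsilon=1$, $e_0=1$, and this is $2l\ge2.2$. If $1\le i\le3$, the shape contains $(44,2)$, and $f^{(44,2)}=\binom{46}2-\binom{46}1=989>2.2\cdot6.75^3$. If $4\le i\le6$, it contains $(44,5)$, and $f^{(44,5)}=\binom{49}5-\binom{49}4=1695008>2.2\cdot6.75^6$. If $i\ge7$, then $2l-i\ge2i$ and $e_0\ge2i$, so it is at least $\mathrm{Cat}(2i)$. Now $\mathrm{Cat}(14)=2674440>2.2\cdot6.75^7$, and $\mathrm{Cat}(2i+2)/\mathrm{Cat}(2i)>13>6.75$ for $i\ge7$ (already $(4-\frac6{16})(4-\frac6{17})>13$). So $\mathrm{Cat}(2i)\ge2.2\cdot6.75^i$.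

*$s=2$.* There are two factors, with $\sigma=j-\mu_2$. As $\mu_2\le\frac j2$ and $\mu_2\le2l-i$, $\sigma\ge\max(l+\frac i2,2i)$. Consider the bound (24) with $r=2$ minus $1.90955i+.7885$. For $i\le\frac{2l}3$ put $\sigma=l+\frac i2$: the $i$-derivative is $<\frac12\log4-1.9<0$. For $i\ge\frac{2l}3$ put $\sigma=2i$: the derivative is $2\log4-\frac3{i+1}-1.90955>0$, as $i\ge16$. So the difference is at least its value at $i=\frac{2l}3$, $\sigma=\frac{4l}3$, which is at least $.575l-1.94-3\log(\frac{2l}3+1)$. This is positive at $l=25$ (about $14.37-1.94-8.62$) and increasing for $l\ge25$.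

*$s\ge3$.* Here $s\le\ell(\mu)\le g-1$, and $\sigma=j-\mu_s\ge\kappa j$ with $\kappa=1-\frac1s$. As $2l\ge2i+2$, $j\ge3i+2$, so
$$1.90955\,i+.7885\le\tfrac{1.90955}3(j-2)+.7885<.63652\,j .$$
By (24) with $r=s$, dividing by $s$, it suffices that for $t=j/s$
$$\psi_s(t):=t\,(1.38629\,\kappa-.63652)-.57237-1.5\log(t\kappa+1)\ge0 .$$
We have $j\ge\frac{g^2+1}2$, so $j\ge51$ and $t\ge\frac{g^2+1}{2(g-1)}$, which increases in $g$; so $t\ge5.6$. For such $t$ and $\kappa\ge\frac23$,
$$\psi_s'(t)=1.38629\,\kappa-.63652-\frac{1.5}{t+1/\kappa}\ge.287-\frac{1.5}{6.6}>0 ,$$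
so $\psi_s$ increases in $t$. For $s=3,4,\dots,9$, at $t=51/s$, the values satisfy $\psi_s>.54,\ 1.02,\ .92,\ .70,\ .47,\ .27,\ .10$. (For instance $s=9$: $t=5.6667$, $\kappa=\frac89$, $3.3758-.5724-1.5\log6.0371>.10$.) For $s\ge10$ we have $g\ge11$, $t\ge\frac{122}{20}=6.1$ and $\kappa\ge.9$. The expression increases in $t$, and in $\kappa$ (derivative $t(1.38629-\frac{1.5}{t\kappa+1})>0$), and at $(\kappa,t)=(.9,6.1)$ it exceeds $.34$. So (26) holds, and with it (10).

**Case 6.** For $\lambda_1\le\frac n4$ the full trace suffices. By (22), $\sigma\ge n-\lambda_1\ge\frac{3n}4$ and at most $g-1$ factors are nontrivial, so (24) with $r=g-1$ gives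
$$\log f^\lambda\ge\tfrac{3n}4\log4-(g-1)\Big[.57237+1.5\log\Big(\tfrac{3n}{4(g-1)}+1\Big)\Big],\qquad\tfrac{3n}{4(g-1)}+1\le.934\,g ;$$
indeed $\frac{.75g}{g-1}+\frac1g$ decreases and is below $.9334$ at $g=10$. By Robbins and $n\log n=2n\log g$,
$$\log R=\log n!-2g\log g!\le n+\tfrac12\log(2\pi n)+\tfrac1{12n}-g\log(2\pi g).$$
Collecting terms: the coefficient of $g^2$ is $\frac34\log4-1\ge.0397$; of $g\log g$, $1-1.5=-.5$; of $\log g$, $1.5-1-2=-1.5$; of $g$, $-.57237-1.5\log.934+\log2\pi\ge1.3678$; and the constant is $.57237+1.5\log.934-\frac12\log2\pi-\frac1{12n}\ge-.46$. So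
$$\log\frac{f^\lambda}{g^2R}\ge.0397\,g^2-.5\,g\log g+1.3678\,g-1.5\log g-.46 .$$
This is $>2$ at $g=10$. Its derivative $.0794g-.5\log g+.8678-\frac{1.5}g$ is $>.3$ at $g=10$ and has derivative $.0794-\frac{.5}g+\frac{1.5}{g^2}>0$ for $g\ge10$. So (10) holds with $k=n$.

The six cases cover all $\lambda$ of depth $\ge4$, so by Lemma 5 and Section 6 the spectral statement of Theorem 2 holds for $g\ge10$ (here $\dim S^{(n-2,2)}=\binom n2-n=\frac{n(n-3)}2$).

## 10. The same comparison with exact numbers for $g=6$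

Now $n=36$, $720^6=1.39314069504\cdot10^{17}$, $R=36!/720^{12}<1.91667\cdot10^7$. By (1), $\ell(\lambda)\le6$ and $\lambda_1\ge6$. Depth $\le3$ is done in Section 6.

**Depths $4\le j\le8$, $k=12$.** These are the tightest, and we use (11) with (12). With $z=6w$, $\Phi=1+w+.6w^2+.3w^3+.15w^4+.09w^5+.09w^6$. The coefficients of $\Phi^2$ are
$$1,\,2,\,2.2,\,1.8,\,1.26,\,.84,\,.63,\,.378,\,.1845,\,.081,\,.0351,\,.0162,\,.0081,$$
and those of $\Phi^4$ up to $w^{12}$ are
$$1,\,4,\,8.4,\,12.4,\,14.56,\,14.64,\,13.404,\,11.508,\,9.2646,\,6.948,\,4.86,\,3.20436,\,2.02392 .$$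
Multiplying the first list by the reversed second list and adding, $[w^{12}]\Phi^6=71.008056$, so $t_{12}\le\frac{12!}{6^{12}}\cdot71.01<15.63$. Then $36\big(t_{12}-1-\frac{66}{36}\big)<461<495\le\binom{12}j\le N_\lambda(12)$, by (19), since $12\le36-j$. So (11) holds.

**Depth $j=9$, $k=21$.** Here (17) is enough. With $l=15$, $t_{21}\le6^6\cdot\frac{20!}{5!\,720^6}<6790$, and $36\cdot6790=244440<293930=\binom{21}9\le N_\lambda(21)$.

**Depths $10\le j\le17$, $k=27$.** We use (16) with $l=9$. Let $q=1+6x+30x^2+120x^3+360x^4+720x^5+720x^6$. The coefficients in degrees $0$ to $9$ of $q^2$ are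
$$1,\,12,\,96,\,600,\,3060,\,12960,\,46080,\,138240,\,345600,\,691200,$$
and of $q^4$
$$1,\,24,\,336,\,3504,\,29736,\,214560,\,1350720,\,7542720,\,37771920,\,170830080 .$$
So $X_9=[x^9]q^6=3417456960$, $W_9\le\frac{14!}{5!\,6^9}X_9<2.4637\cdot10^{11}$, $t_{27}=\frac{27!}{720^{12}}W_9<138300$ and $36\,t_{27}<4.98\cdot10^6$. By (19), $N_\lambda(27)\ge\binom{27}j-\binom{27}{37-j}$. For $j=10$ this is $8436285-1=8436284$; for $11\le j\le16$ it is at least $\binom{27}{11}-\binom{27}{21}=13037895-296010$; for $j=17$ it is $8436285-888030=7548255$. All exceed $4.98\cdot10^6$.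

**Depth $j=18$, $k=32$.** Here the bounds of Section 7 are replaced by the exact $W_4$, by row-sum type of the $4$-subset $D\subset[6]^2$:

- $(4)$: choose the row and four columns, weight $4!$: $6\cdot15\cdot24=2160$.
- $(3,1)$: $30$ ordered pairs of rows, $20$ column triples, row weight $6$; the single cell is in one of $3$ used columns (weight $2$) or $3$ unused ones (weight $1$): $30\cdot20\cdot6\cdot(3\cdot2+3\cdot1)=32400$.
- $(2,2)$: $15$ pairs of rows, row weight $4$, $15$ column pairs for the first row; for the second row, the same pair (weight $4$), one common column ($8$ ways, weight $2$), or disjoint ($6$ ways): $15\cdot4\cdot15\cdot(4+8\cdot2+6)=23400$.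
- $(2,1,1)$: $60$ choices of rows, row weight $2$, $15$ column pairs; the two single cells lie both in one of the two used columns ($2$ ways, weight $6$), in both used columns ($2$ ways, weight $4$), both in one unused column ($4$ ways, weight $2$), one used and one unused ($16$ ways, weight $2$), or in two unused columns ($12$ ways): $60\cdot2\cdot15\cdot(12+8+8+32+12)=129600$.
- $(1^4)$: $15$ sets of rows; maps from the four rows to columns weighted by $\prod e_j!$ sum to $4!$ times the number $\binom95$ of column-sum vectors: $15\cdot4!\binom95=45360$.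

The sum is $W_4=232920$. So $36\,t_{32}=36\cdot\frac{32!}{720^{12}}\cdot232920<1.1370\cdot10^8<124062000=\binom{32}{18}-\binom{32}{19}\le N_\lambda(32)$.

**Depths $j\ge19$, $k=36$.** Here $6\le\lambda_1\le17$ and we need $f^\lambda>36R$, where $36R<6.9001\cdot10^8$. If $\lambda_1=6$, then $\lambda=(6^6)$ and $f^\lambda\ge\mathrm{Cat}(6)^5=132^5>4\cdot10^{10}$. Otherwise (21) gives $f^\lambda\ge\mathrm{Cat}(\lambda_1)f^\mu$, and it suffices that $f^\mu\ge c(\lambda_1)$, where $c(\lambda_1)\ge6.9001\cdot10^8/\mathrm{Cat}(\lambda_1)$: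

| $\lambda_1$ |17|16|15|14|13|12|11|10|9|8|7|
|---|---|---|---|---|---|---|---|---|---|---|---|
| $c$ |6|20|72|259|929|3318|11738|41083|141920|482530|1608420|

(The numbers $\mathrm{Cat}(7),\dots,\mathrm{Cat}(17)$ are $429$, $1430$, $4862$, $16796$, $58786$, $208012$, $742900$, $2674440$, $9694845$, $35357670$, $129644790$.) Here $\mu\vdash j=36-\lambda_1$, $\mu_1\le\lambda_1$, $\ell(\mu)\le5$; take $s$ as in (22) for $\mu$.

*$s=1$.* Then $36-j\ge\mu_1>\frac j2$, so $j\le23$, that is, $\lambda_1\ge13$. As $j-\mu_1\ge2j-36$, (21) and unimodality give $f^\mu\ge\min\big(b(j,2j-36),b(j,\lfloor j/2\rfloor)\big)$. For $j=19,\dots,23$ the first entries are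
$$b(19,2)=152,\quad b(20,4)=3705,\quad b(21,6)=33915,\quad b(22,8)=149226,\quad b(23,10)=326876,$$
against $c=6,20,72,259,929$. The second entry is at least $\mathrm{Cat}(10)=16796$ (note $b(19,9)=\mathrm{Cat}(10)$). All are sufficient.

*$s\ge2$.* There are at most $\min(s,4)$ nontrivial factors (for $s=5=\ell(\mu)$ the last is $\mathrm{Cat}(0)$), and $\sigma=j-\mu_s\ge j-\min(\lfloor j/s\rfloor,\lambda_1)$. The balanced products of Section 8, Step 7 (i), for $s=2,3,4,5$ respectively, are as follows; note $j-\lfloor j/s\rfloor$ is nondecreasing in $j$.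

- $j\ge19$: $\sigma\ge10,13,15,16$, and the products are at least $42^2=1764$, $42\cdot14^2$, $14^3\cdot5$, $14^4$, all $\ge1764$. This suffices for $\lambda_1\ge13$.
- $j\ge24$: $\sigma\ge12,16,18,20$, and the products are at least $132^2=17424$, $132\cdot42^2=232848$, $42^2\cdot14^2=345744$, $42^4$. This suffices for $\lambda_1=12,11$, and for $s\ge3$ also for $\lambda_1=10,9$.
- $\lambda_1=10,9$ and $s=2$: $\mu_2\le\lambda_1$ gives $\sigma\ge16$, and the product is at least $1430^2$.
- $\lambda_1=8$ ($j=28$): $\sigma\ge20,20,21,23$, and the products are at least $16796^2$, $429^2\cdot132$, $132\cdot42^3$, $132\cdot42^3$, the smallest being $9779616$.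
- $\lambda_1=7$ ($j=29$): $\sigma\ge22,22,22,24$, and the products are at least $58786^2$, $1430\cdot429^2$, $132^2\cdot42^2$, $132^4$, the smallest being $30735936$.

All are at least the required $c(\lambda_1)$. So the spectral statement of Theorem 2 holds for $g=6$.

**Proof of Theorem 1.** The lower bound is (3). For $g\in\{2,3,4,5,7,8,9\}$ the upper bound is Proposition 3. For $g=6$ and $g\ge10$ the spectral statement gives the hypotheses of Proposition 4. $\blacksquare$

## 11. Maximum families are given by a pair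

Now $g=6$ or $g\ge10$, and the spectral statement is available.

**Step 1: linear form of an extremal indicator.** This step turns part (a) into a question about $0/1$-valued combinations of the $J_{ab}$. Let $F$ be a maximum independent set and $f=1_F$; its density is $\frac1{g+1}$. By the equality case of Proposition 4 and (9), $f=\sum_{a<b}w_{ab}J_{ab}$ for a symmetric real $w$. The weights are not unique: since $\sum_{b\ne a}J_{ab}=g-1$, replacing $w_{ab}$ by $w_{ab}-\alpha_a-\alpha_b$ changes the function by a constant. For $x\ne y$ put $D_{xy}(c)=w_{xc}-w_{yc}$, $c\ne x,y$.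

**Step 2: each $D_{xy}$ is nearly constant.** We claim that $D=D_{xy}$ is constant except at at most one point, where it differs from the constant by $\pm1$. Take disjoint $(g-1)$-sets $X',Y'\subset[n]\setminus\{x,y\}$ and a uniform partition with classes $X'\cup\{x\}$, $Y'\cup\{y\}$. Swapping $x$ and $y$ changes $f$ by $\pm(D(X')-D(Y'))$, where $D(\cdot)$ of a set is the sum over it. As $f$ has values in $\{0,1\}$, $D(X')-D(Y')\in\{-1,0,1\}$. Exchanging $c\in X'$ with a point $c'\notin X'\cup Y'\cup\{x,y\}$ changes this by $D(c')-D(c)$, so all differences of values of $D$ are integers (there is room, as $n-2\ge2(g-1)+1$). Exchanging $c\in X'$ with $c'\in Y'$ changes it by $2(D(c')-D(c))$, so $|D(c')-D(c)|\le1$. Hence $D$ takes at most two values $v,v+1$. If each were taken at least twice, put two points of value $v+1$ in $X'$ and two of value $v$ in $Y'$, choose any $2(g-3)$ further points, and give the larger values to $X'$. Then $D(X')-D(Y')\ge2$, a contradiction. So one of the values is taken at most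 once.

**Step 3: not all $D_{xy}$ are constant.** Suppose they were. Fix $z$. Then $w_{yc}=w_{zc}-\kappa_y$ for distinct $y,c\ne z$, with $\kappa_y$ the constant value of $D_{zy}$. By symmetry in $y,c$, $w_{zc}+\kappa_c=w_{zy}+\kappa_y=:r$ is a constant, so $w_{yc}=w_{zc}+w_{zy}-r$. With $\alpha_z=\frac r2$ and $\alpha_y=w_{zy}-\frac r2$ this says $w_{ab}=\alpha_a+\alpha_b$ for all pairs, and $f=(g-1)\sum_a\alpha_a$ is constant. But its density is $\frac1{g+1}$.

**Step 4: locating the exception.** By Steps 2 and 3 some $D_{xy}$ equals $v$ except that $D_{xy}(p)=v+\epsilon$, $\epsilon=\pm1$. We show that a single pair at $p$ is responsible. For $d\notin\{x,y,p\}$,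
$$D_{pd}(x)-D_{pd}(y)=w_{px}-w_{dx}-w_{py}+w_{dy}=D_{xy}(p)-D_{xy}(d)=\epsilon .$$
So $D_{pd}$ has an exceptional point, and it is $x$ (value: constant $+\epsilon$) or $y$ (value: constant $-\epsilon$). Suppose it were $x$ for $d$ and $y$ for $d'$. Off $p$ we have $D_{dd'}=D_{pd'}-D_{pd}$, which would differ from its value at all other points both at $x$ and at $y$: two exceptional points, contradicting Step 2. So the exceptional point is the same for all $d$. After possibly swapping $x,y$ and the sign of $\epsilon$ (swapping turns $D_{xy}$ into $-D_{xy}$),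
$$D_{pd}(t)=c_d+\epsilon\,\mathbf 1_{t=x}\qquad\text{for all }d\notin\{x,y,p\},\ t\ne p,d .$$

**Step 5: reducing $f$ to two functions.** Let $w'$ be $w$ with $w_{px}$ decreased by $\epsilon$. Then $w'_{dt}=w'_{pt}-c_d$ for $d\notin\{x,y,p\}$, $t\ne p,d$. Symmetry in $d,t\notin\{x,y,p\}$ gives $w'_{pt}+c_t=r$, a constant, so
$$w'_{dt}=w'_{pt}+w'_{pd}-r\qquad(d\notin\{x,y,p\},\ t\ne p,d).$$
With $\alpha_p=\frac r2$ and $\alpha_t=w'_{pt}-\frac r2$ for $t\ne p$, $w'_{ab}=\alpha_a+\alpha_b$ for all pairs except possibly $\{x,y\}$. Hence $f=c+\epsilon J_{px}+\eta J_{xy}$ with constants $c,\eta$.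

**Step 6: conclusion of (a).** As $g\ge3$, all four combinations of values of $(J_{px},J_{xy})$ occur, so $c,\ c+\epsilon,\ c+\eta,\ c+\epsilon+\eta\in\{0,1\}$. Since $\epsilon=\pm1$, $\{c,c+\epsilon\}=\{0,1\}=\{c+\eta,c+\epsilon+\eta\}$, which forces $\eta=0$. So $f\in\{J_{px},1-J_{px}\}$. The densities of these are $\frac1{g+1}$ and $\frac g{g+1}$, so $f=J_{px}$. Conversely, every family $\{J_{ab}=1\}$ is independent of size $|V|/(g+1)$. This proves (a). $\square$

**Step 7: cross-independent families.** For (b) we use the two-sided bound on the eigenvalues. If one of the families is empty, the inequality is trivial and equality does not hold. Let $\alpha,\beta>0$ be the densities, $1_{\mathcal A}=\alpha+x$, $1_{\mathcal B}=\beta+y$ with $x,y\perp1$. Then $\|x\|^2=\alpha(1-\alpha)|V|$, $\|y\|^2=\beta(1-\beta)|V|$, and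
$$0=\langle1_{\mathcal A},T1_{\mathcal B}\rangle=\alpha\beta|V|+\langle x,Ty\rangle\ge\alpha\beta|V|-\tfrac1g\|x\|\|y\| .$$
So $g^2\alpha\beta\le(1-\alpha)(1-\beta)\le(1-\sqrt{\alpha\beta})^2$, the last because $\alpha+\beta\ge2\sqrt{\alpha\beta}$. Hence $\sqrt{\alpha\beta}\le\frac1{g+1}$, which is the inequality of (b).

Equality forces $\alpha=\beta=\frac1{g+1}$ and $\langle x,Ty\rangle=-\frac1g\|x\|\|y\|$, hence $\|Ty\|=\frac1g\|y\|$. All eigenvalues on $1^\perp$ other than $-\frac1g$ have absolute value $<\frac1g$, so $y$ lies in the $(n-2,2)$ component and $Ty=-\frac yg$. Then $\langle x,y\rangle=\|x\|\|y\|$ with $\|x\|=\|y\|$, so $x=y$. Thus $\mathcal A=\mathcal B$ is independent of size $|V|/(g+1)$, a maximum independent set, and (a) applies. Conversely, for $\mathcal A=\mathcal B$ a family from (a), equality holds. This proves (b) and completes Theorem 2. $\blacksquare$
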